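\title{The tree cover number can exceed the maximum positive semidefinite nullity}

\begin{abstract}
For a loopless multigraph $G$, let $M_+(G)$ be the largest nullity of a real positive semidefinite matrix whose off-diagonal entries are nonzero at the single edges of $G$, zero at the non-edges, and arbitrary at the multiple edges, and let $T(G)$ be the least number of induced simple trees that partition the vertex set. It has been conjectured that $M_+(G)\ge T(G)$ for every $G$. We disprove this. The wheel with five single spokes and five doubled rim edges has $M_+=3$ and $T=4$, and so does a simple planar graph on $11$ vertices. The difference $T-M_+$ is unbounded and the ratio $T/M_+$ comes arbitrarily close to $2$. When the single edges form a forest with $c$ components, $T-c\le 2(M_+-c)$, and the constant is best possible. No counterexample has fewer than six vertices, and exactly two have six.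
\end{abstract}

\section{Introduction}\label{sec:intro}

How singular can a positive semidefinite matrix be when the positions of its zero and nonzero off-diagonal entries are prescribed? The prescription is recorded by a multigraph. Throughout, $G$ is an undirected multigraph without loops on a vertex set $V$ with $n=|G|$ elements. A pair $ij$ of distinct vertices is a \emph{single edge} if exactly one edge joins $i$ and $j$, a \emph{multiple edge} if at least two do, and a \emph{non-edge} otherwise. We write $E_1$ and $E_2$ for the sets of single and multiple edges. Let $S_+(G)$ be the set of real symmetric positive semidefinite (PSD) matrices $A=[a_{ij}]$ indexed by $V$ such that, for $i\ne j$,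
\[
a_{ij}\neq 0 \ \text{ if } ij\in E_1, \qquad a_{ij}=0 \ \text{ if } ij \text{ is a non-edge}.
\]
The entries at multiple edges are arbitrary real numbers, and the diagonal is restricted only by positive semidefiniteness. The \emph{minimum semidefinite rank} $\mathrm{mr}_+(G)$ is the least rank of a matrix in $S_+(G)$, and $M_+(G)=n-\mathrm{mr}_+(G)$ is the largest nullity, that is, the largest multiplicity of $0$ as an eigenvalue.

The combinatorial counterpart is the following. A \emph{tree cover} of $G$ is a partition of $V$ into parts each of which induces a simple tree, that is, a tree without multiple edges; a single vertex is a tree. The \emph{tree cover number} $T(G)$ is the least number of parts in a tree cover. Two vertices joined by a multiple edge never lie in the same part.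

Here are the first values. Both parameters add over connected components, because matrices in $S_+(G)$ are block diagonal along the components and every tree lies in one component. Also $M_+(G)\ge1$: take any symmetric matrix with an admissible off-diagonal pattern and subtract its least eigenvalue from the diagonal. If $G$ is a simple tree, then $T(G)=1$, and $M_+(G)=1$ as well. Indeed, for $A\in S_+(G)$ choose signs $s_i=\pm1$ going down from a root so that $s_is_ja_{ij}<0$ on every edge; with $D=\operatorname{diag}(s_i)$ and $\lambda$ large, $\lambda I-DAD$ is nonnegative and irreducible, so its largest eigenvalue is simple by the Perron--Frobenius theorem, and the least eigenvalue of $A$ is simple. If all edges of $G$ are multiple, then $0\in S_+(G)$ and $M_+(G)=n=T(G)$. For the simple complete graph $K_n$ with $n\ge2$, the all-ones matrix gives $M_+=n-1$, while induced trees have at most two vertices and $T=\lceil n/2\rceil$; here $M_+>T$ as soon as $n\ge4$.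

It is known that $M_+(G)=T(G)$ for every outerplanar multigraph, that $M_+(G)\ge T(G)$ for every chordal multigraph, and that the M\"obius ladder $ML_8$ has $M_+=3$ and $T=2$. The authors of \cite{tc} asked whether there is a graph with $T>M_+$, knew of none, and conjectured that
\begin{equation}\label{eq:conj}
M_+(G)\ge T(G)\quad\text{for every multigraph } G .
\end{equation}

To see why \eqref{eq:conj} is a reasonable guess, pass from nullity to rank. A tree cover with $t$ parts has $n-t$ tree edges in total. So $e(G):=n-T(G)$ is the largest total number of edges in a family of vertex-disjoint induced simple trees (such a family is completed to a cover by singletons), and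
\begin{equation}\label{eq:rank}
T(G)>M_+(G)\iff \mathrm{mr}_+(G)>e(G).
\end{equation}
The \emph{Laplacian} of a simple graph $H$ is the matrix of the quadratic form $\sum_{uv\in E(H)}(x_u-x_v)^2$; it is PSD, has entry $-1$ at each edge, and its kernel consists of the vectors that are constant on each component. The Laplacian of the forest formed by the trees of an optimal cover has rank $e(G)$, vanishes at all non-edges, and fails to lie in $S_+(G)$ only at the single edges that join different trees. The conjecture says that this defect can always be repaired without paying in rank.

It cannot. Section~\ref{sec:wheel} gives a counterexample $W$ on six vertices with $M_+=3$ and $T=4$, which needs only the geometry of perpendicular vectors in the plane. Section~\ref{sec:simple} shows that multiple edges can be simulated in simple graphs without changing either parameter; this yields a simple planar counterexample, and with two published results it shows that tree-width $3$ and $M_+=3$ are the least possible. Section~\ref{sec:forest} explains the mechanism. When the single edges form a forest with $c$ components, $T-c$ is the value of a covering problem and $M_+-c$ is at least the value of the corresponding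 packing problem; the two values differ by at most a factor $2$ (Theorem~\ref{thm:forest}). Section~\ref{sec:cones} computes both parameters for cones over triangle-free graphs, where covering and packing become vertex cover and matching (Theorem~\ref{thm:cone}); this shows how large the failure of \eqref{eq:conj} can be (Corollary~\ref{cor:gap}). Section~\ref{sec:small} determines the counterexamples of least order (Theorem~\ref{thm:small}).

\section{The doubled wheel}\label{sec:wheel}

A real PSD matrix of rank at most $r$ is the Gram matrix $[\langle v_i,v_j\rangle]$ of vectors in $\mathbb R^r$, and conversely. Call a family $(v_i)_{i\in V}$ in $\mathbb R^r$ a \emph{representation} of $G$ if $v_i\perp v_j$ for every non-edge $ij$ and $v_i\not\perp v_j$ for every single edge $ij$. Then $\mathrm{mr}_+(G)$ is the least $r$ for which $G$ has a representation in $\mathbb R^r$. A vertex incident with a single edge has a nonzero vector. In the plane, orthogonality propagates rigidly.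

\begin{lemma}\label{lem:plane}
Let $u_0,u_1,\dots,u_\ell$ be nonzero vectors in $\mathbb R^2$ with $u_0\perp u_1\perp\dots\perp u_\ell$. If $\ell$ is odd, then $u_0\perp u_\ell$.
\end{lemma}

\begin{proof}
The orthogonal complement of the nonzero vector $u_{i}$ is a line, so $u_{i-1}$ and $u_{i+1}$ are parallel. Hence $u_0$ is parallel to $u_{\ell-1}$, which is orthogonal to $u_\ell$.
\end{proof}

Let $W$ be the multigraph on $\{0,1,\dots,5\}$ with single edges $0i$ for $1\le i\le5$ (the \emph{spokes}) and double edges $12,23,34,45,51$ (the \emph{rim}); see Figure~\ref{fig:WD}.

\begin{theorem}\label{thm:wheel}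
$T(W)=4$ and $M_+(W)=3$. In particular, \eqref{eq:conj} is false.
\end{theorem}

\begin{proof}
All single edges are incident with $0$, so a part of a tree cover that avoids $0$ is a single vertex. The part containing $0$ has no two consecutive rim vertices, so it has at most two rim vertices. At least three rim vertices remain as singletons, and $T(W)\ge4$. The cover $\{0,1,3\},\{2\},\{4\},\{5\}$ shows $T(W)=4$.

Suppose that $W$ has a representation $v_0,\dots,v_5$ in $\mathbb R^2$. Every vertex is incident with a spoke, so all vectors are nonzero. The non-edges $13,35,52,24,41$ give the chain $v_1\perp v_3\perp v_5\perp v_2\perp v_4\perp v_1$ of odd length $5$, and Lemma~\ref{lem:plane} yields $v_1\perp v_1$, which is impossible for $v_1\ne0$. Hence $\mathrm{mr}_+(W)\ge3$.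

In $\mathbb R^3$ take $v_1=v_2=(1,0,0)$, $v_3=v_4=(0,1,0)$, $v_5=(0,0,1)$ and $v_0=(1,1,1)$. Each of the five non-edges joins vertices with different coordinate vectors, and $\langle v_0,v_i\rangle=1$ for $1\le i\le 5$. So $\mathrm{mr}_+(W)=3$ and $M_+(W)=6-3=3$.
\end{proof}

The example rests on a mismatch between two conditions on the graph $K$ of non-edges among the rim vertices. A tree with three edges would need three pairwise non-adjacent rim vertices, a \emph{triangle} in $K$. Rank $3$ is already forced by an \emph{odd cycle} in $K$. The $5$-cycle is the smallest graph with an odd cycle and no triangle, and here $K$ is the $5$-cycle $1\,3\,5\,2\,4$. Each kind of edge has one job. The spokes force the rim vectors to be nonzero; without them the zero matrix would be admissible. The doubling of the rim prevents trees from running along it; with a simple rim, $\{1,2,3,4\},\{0,5\}$ would be a tree cover with two parts.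

\begin{remark}
Lemma~\ref{lem:plane} and the bound $\mathrm{mr}_+(W)\ge3$ hold verbatim in $\mathbb C^2$ with the Hermitian inner product, so allowing Hermitian matrices does not rescue \eqref{eq:conj}.
\end{remark}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[v/.style={circle,draw,fill=white,inner sep=1.5pt},m/.style={double,double distance=2pt}]
\node[v] (0) at (0,0) {$0$};
\foreach \i in {1,...,5} {\node[v] (\i) at ({162-72*\i}:1.5) {$\i$}; \draw (0)--(\i);}
\foreach \i/\j in {1/2,2/3,3/4,4/5,5/1} \draw[m] (\i)--(\j);
\node at (0,-1.9) {$W$};
\begin{scope}[xshift=4.2cm]
\foreach \i/\x/\y in {1/0/0,6/2/0,3/-1/1.3,5/-1/-1.3,4/3/1.3,2/3/-1.3} \node[v] (d\i) at (\x,\y) {$\i$};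
\foreach \i/\j in {1/4,2/4,2/5,3/5,3/6} \draw[m] (d\i)--(d\j);
\foreach \i/\j in {1/6,1/3,1/5,2/6,4/6} \draw (d\i)--(d\j);
\node at (1,-1.9) {$D$};
\end{scope}
\end{tikzpicture}
\caption{The two multigraphs on six vertices with $T>M_+$; both have $T=4$ and $M_+=3$. Plain lines are single edges and double lines are multiple edges. The single edges form a star in $W$ and a double star in $D$; the non-edges form the cycle $1\,3\,5\,2\,4$ in $W$ and the path $1\,2\,3\,4\,5\,6$ in $D$.}
\label{fig:WD}
\end{figure}

\section{From multigraphs to simple graphs}\label{sec:simple}

One might suspect that the failure is an artifact of multiple edges. It is not, because a free entry arises whenever a vertex of degree two is eliminated from a triangle. Recall the Schur complement: if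
\[
B=\begin{bmatrix}B_{11}&B_{12}\\ B_{12}^T&\Delta\end{bmatrix}
\]
is symmetric and $\Delta$ is positive definite of order $s$, then $B$ is congruent to the direct sum of $B/\Delta:=B_{11}-B_{12}\Delta^{-1}B_{12}^T$ and $\Delta$. So if $B$ is PSD, then $B/\Delta$ is PSD of rank $\operatorname{rank}B-s$. Eliminating a vertex $w$ whose only neighbors are $u$ and $v$ replaces $b_{uv}$ by $b_{uv}-b_{uw}b_{vw}/b_{ww}$, a difference of two nonzero numbers, which may or may not vanish. This suggests the following construction. For a multigraph $G$, let $G^\circ$ be the simple graph obtained by replacing each multiple edge $f=uv$ by a single edge $uv$ and a new vertex $w_f$ adjacent to exactly $u$ and $v$.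

\begin{lemma}\label{lem:simple}
$M_+(G^\circ)=M_+(G)$ and $T(G^\circ)=T(G)$.
\end{lemma}

\begin{proof}
Let $N=\{w_f: f\in E_2\}$ be the set of new vertices; they are pairwise non-adjacent. Write $\mathbf e_x$ for the standard basis vector of the vertex $x$.

\emph{$M_+(G^\circ)\ge M_+(G)$.} Let $A\in S_+(G)$ have rank $r$. For each $f=uv\in E_2$ choose $t_f\notin\{0,-a_{uv}\}$ and put $z_f=\mathbf e_u+t_f\mathbf e_v+\mathbf e_{w_f}$. Let $B=(A\oplus0)+\sum_f z_fz_f^T$. Off the diagonal, $z_fz_f^T$ affects only the positions $uv$, $uw_f$, $vw_f$, which no other $z_{f'}z_{f'}^T$ affects, and there $B$ has the nonzero entries $a_{uv}+t_f$, $1$, $t_f$. So $B\in S_+(G^\circ)$. It has order $n+|N|$ and rank at most $r+|N|$, hence nullity at least $n-r$.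

\emph{$M_+(G)\ge M_+(G^\circ)$.} Let $B\in S_+(G^\circ)$. The block $\Delta=B[N]$ is diagonal, and its diagonal entries are positive because each $w_f$ is incident with a single edge and so has a nonzero Gram vector. The Schur complement is $B/\Delta=B[V]-\sum_f c_fc_f^T/b_{w_fw_f}$, where $c_f$ is the part of column $w_f$ indexed by $V$. Since $c_f$ is supported on the two ends of $f$, the matrix $B/\Delta$ differs from $B[V]$ off the diagonal only at multiple edges of $G$. So $B/\Delta\in S_+(G)$, and order and rank have both dropped by $|N|$.

\emph{$T(G^\circ)\le T(G)$.} Take a tree cover of $G$. Its parts contain no multiple edge, so they induce the same trees in $G^\circ$. For $f=uv\in E_2$ the ends lie in different parts; add $w_f$ to the part of $u$, where it is a leaf.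

\emph{$T(G)\le T(G^\circ)$.} The difficulty is that a part of a cover of $G^\circ$ may use an edge $uv$ that is multiple in $G$. Such an edge must be cut, which costs one part; the triangle $u\,v\,w_f$ makes the vertex $w_f$ pay for it. Take a tree cover of $G^\circ$ with $t$ parts, and call $f=uv\in E_2$ \emph{joined} if $u$ and $v$ lie in the same part. If $f$ is joined, then $w_f$ is not in that part, since a tree has no triangle; so the part of $w_f$ contains no neighbor of $w_f$ and equals $\{w_f\}$. If $f$ is not joined, the part of $w_f$ contains at most one neighbor of $w_f$, so $w_f$ is the whole part or a leaf attached to a vertex of $V$. Delete all vertices of $N$. If $j$ edges are joined, at most $t-j$ trees remain, and they partition $V$. The multiple edges of $G$ that are edges of these trees are exactly the joined ones. Delete them. Each deletion splits one tree into two, so at most $t$ pieces result. Let $x,y$ be vertices of one piece that are adjacent in $G$. They are adjacent in $G^\circ$ and lie in one part of the original cover, so $xy$ is an edge of the induced tree of that part. It was not deleted, because the ends of a deleted tree edge lie in different pieces. Thus $xy$ is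 a single edge of $G$ and an edge of the piece, and every piece induces a simple tree in $G$.
\end{proof}

A \emph{tree decomposition} of a simple graph $H$ is a tree whose nodes carry subsets of $V(H)$, the \emph{bags}, such that every vertex and both ends of every edge lie in some bag and, for each vertex, the nodes whose bags contain it form a subtree. The \emph{tree-width} of $H$ is the least value of (largest bag size)${}-1$ over all tree decompositions. A \emph{minor} of $H$ is a graph obtained from a subgraph of $H$ by contracting edges. It is a textbook fact that $H$ has tree-width at most $2$ if and only if it has no $K_4$ minor. The tree-width of a multigraph is that of its underlying simple graph.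

\begin{corollary}\label{cor:planar}
$W^\circ$ is a simple planar graph on $11$ vertices of tree-width $3$, with $M_+(W^\circ)=3<4=T(W^\circ)$.
\end{corollary}

\begin{proof}
The values come from Theorem~\ref{thm:wheel} and Lemma~\ref{lem:simple}. For planarity, draw the wheel in the plane and the five vertices $w_f$ outside the rim. The bags $\{0,1,2,3\}$, $\{0,1,3,4\}$, $\{0,1,4,5\}$, placed along a path, form a tree decomposition of the wheel; for each rim edge $f=uv$ attach the bag $\{u,v,w_f\}$ to a bag containing $u$ and $v$. So the tree-width is at most $3$. Contracting the rim edges $12$ and $34$ of the wheel gives $K_4$, so it is not less.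
\end{proof}

Two published results show that this example is extremal in two respects. First, Ekstrand, Erickson, Hay, Hogben and Roat \cite{EEHHR} proved that $M_+(G)=T(G)$ for every multigraph $G$ of tree-width at most $2$. So tree-width $3$ in Corollary~\ref{cor:planar} is the least possible for a counterexample. Second, Colin de Verdi\`ere \cite{CdV} proved that a parameter $\nu_{\mathrm{CdV}}$ of simple graphs is minor-monotone: it does not increase on passing to a minor. Here $\nu_{\mathrm{CdV}}(H)$ is the largest nullity of a matrix $A\in S_+(H)$ for which $X=0$ is the only symmetric matrix with $AX=0$ that vanishes on the diagonal and at the edges of $H$. Thus $\nu_{\mathrm{CdV}}\le M_+$, and $\nu_{\mathrm{CdV}}(K_4)=3$, because for a complete graph the extra condition is void.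

\begin{proposition}\label{prop:two}
If $M_+(G)\le2$, then $T(G)=M_+(G)$.
\end{proposition}

\begin{proof}
The underlying simple graph of $G$ is a subgraph of $G^\circ$. If it had a $K_4$ minor, so would $G^\circ$, and Lemma~\ref{lem:simple} with \cite{CdV} would give $M_+(G)=M_+(G^\circ)\ge\nu_{\mathrm{CdV}}(G^\circ)\ge\nu_{\mathrm{CdV}}(K_4)=3$. So $G$ has tree-width at most $2$, and \cite{EEHHR} applies.
\end{proof}

Hence the value $M_+=3$ in Theorem~\ref{thm:wheel} is also the least possible for a counterexample.

\section{Cuts and packings in a forest}\label{sec:forest}

In $W$ the single edges form a tree. In this section we assume, more generally, that $F=(V,E_1)$ is a forest with $c$ components, so $|E_1|=n-c$. Every tree of a cover is then a subtree of $F$, and the only reason to use more than $c$ parts is a multiple edge inside a component of $F$. Call such a multiple edge a \emph{demand}, and call the unique path of $F$ between its ends its \emph{path}; the path has at least two edges, because the demand itself is not an edge of $F$. A \emph{cut} is a set $C\subseteq E_1$ that meets the path of every demand. A \emph{packing} is a set of demands whose paths are pairwise edge-disjoint. Let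 $\kappa$ be the least size of a cut and $\rho$ the largest size of a packing. A cut needs a separate edge for each path of a packing, so $\rho\le\kappa$. In $W$ the demands are the rim edges $ij$, with paths $\{0i,0j\}$, and $\rho=2<3=\kappa$.

\begin{lemma}\label{lem:cut}
$T(G)=c+\kappa$.
\end{lemma}

\begin{proof}
Given a tree cover, let $C$ be the set of single edges whose ends lie in different parts. Each part is connected by single edges inside it, so the parts are the components of $F-C$, and there are $c+|C|$ of them because $F$ is a forest. If the path of a demand avoided $C$, its ends would lie in the same part. So $C$ is a cut and $T(G)\ge c+\kappa$.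

Conversely, let $C$ be a cut and $S$ the vertex set of a component of $F-C$. No edge of $C$ has both ends in $S$, since it would close a cycle in $F$. A multiple edge with both ends in $S$ would be a demand whose path lies in $F-C$, which is excluded. So $S$ induces a simple tree in $G$, and $T(G)\le c+|C|$.
\end{proof}

The forest hypothesis is needed here: for a simple cycle there is no demand and $c=1$, but $T=2$.

On the matrix side, the Laplacian of $F$ lies in $S_+(G)$ and has nullity $c$. To gain nullity we use the free entry at a demand. For a demand $st$ with path $s\,x\,t$ of length $2$,
\[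
(x_s-x_x)^2+(x_x-x_t)^2-\tfrac12(x_s-x_t)^2=\tfrac12(x_s-2x_x+x_t)^2 ,
\]
so subtracting the right multiple of $(x_s-x_t)^2$ lowers the rank from $2$ to $1$ and changes only one off-diagonal entry, the free one. The subtraction uses up the positivity of all edges of the path, which is why it can be repeated only along edge-disjoint paths. For $W$ and the packing $\{12,34\}$ one obtains the form $\frac12(x_1-2x_0+x_2)^2+\frac12(x_3-2x_0+x_4)^2+(x_0-x_5)^2$ of rank $3$.

\begin{lemma}\label{lem:pack}
$M_+(G)\ge c+\rho$.
\end{lemma}

\begin{proof}
Let $P_1,\dots,P_\rho$ be the paths of a largest packing, where $P_i$ has $\ell_i$ edges and ends $s_i,t_i$. Let $A$ be the matrix of the quadratic form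
\[
\sum_{i=1}^{\rho}\Bigl(\sum_{uv\in P_i}(x_u-x_v)^2-\frac1{\ell_i}(x_{s_i}-x_{t_i})^2\Bigr)+\sum_{uv\in E_1\setminus\bigcup_i P_i}(x_u-x_v)^2 .
\]
In terms of the consecutive differences $d_1,\dots,d_{\ell_i}$ of $x$ along $P_i$, the $i$th bracket is $\sum_j d_j^2-\frac1{\ell_i}(\sum_j d_j)^2$. By the Cauchy--Schwarz inequality this form in the $d_j$ is nonnegative and vanishes exactly on the line $d_1=\dots=d_{\ell_i}$, so the bracket is PSD of rank at most $\ell_i-1$. Each remaining square has rank $1$. Since the paths are edge-disjoint, $A$ is PSD of rank at most
\[
\sum_i(\ell_i-1)+\Bigl(|E_1|-\sum_i\ell_i\Bigr)=n-c-\rho .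
\]
Every single edge occurs exactly once in the form, so $A$ has entry $-1$ there. The only other nonzero off-diagonal entries are at the multiple edges $s_it_i$. Hence $A\in S_+(G)$.
\end{proof}

It remains to compare $\kappa$ with $\rho$. The next lemma is a unit-capacity case of the Garg--Vazirani--Yannakakis bound for trees. Root each component of $F$. The \emph{depth} of a vertex is its distance from the root, and the \emph{top} of a path is its vertex of least depth; a path consists of at most two descending branches from its top. The idea is to build a cut and a packing together, paying two cut edges for each packed path. This works only if the two edges block \emph{every} path that shares an edge with the chosen one, and choosing the path with the deepest top ensures this: a competing path cannot turn around below that top, so it must leave upward through it.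

\begin{lemma}\label{lem:greedy}
$\kappa\le2\rho$.
\end{lemma}

\begin{proof}
Start with $C=\emptyset$. While demands remain, choose a remaining demand whose path $P$ has a top $v$ of maximum depth, add to $C$ the at most two edges of $P$ at $v$, and discard all demands whose paths meet $C$; the chosen demand is among them. At the end $C$ is a cut.

We show that a remaining path $Q$ that shares an edge $f$ with $P$ is discarded in this step. Let $y$ be the lower end of $f$, and let $vx$ be the first edge of the branch of $P$ that contains $f$, so that $y$ is $x$ or a descendant of $x$. Let $u$ be the top of $Q$. Since $Q$ contains $f$, the vertex $u$ is a proper ancestor of $y$, and $Q$ contains the descending path from $u$ to $y$. The vertex $v$ is also a proper ancestor of $y$, the ancestors of $y$ form a chain, and the depth of $u$ is at most that of $v$ by the choice of $P$. So $u$ is $v$ or an ancestor of $v$, and the descending path from $u$ to $y$ contains the edge $vx\in C$.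

Hence the chosen paths are pairwise edge-disjoint, there are at most $\rho$ steps, and $|C|\le2\rho$.
\end{proof}

\begin{theorem}\label{thm:forest}
Let the single edges of $G$ form a forest $(V,E_1)$ with $c$ components. Then
\[
T(G)-c\le 2\bigl(M_+(G)-c\bigr),
\]
and the constant $2$ cannot be lowered, even for $c=1$.
\end{theorem}

\begin{proof}
Lemmas~\ref{lem:cut}, \ref{lem:greedy} and \ref{lem:pack} give $T(G)-c=\kappa\le2\rho\le2(M_+(G)-c)$. Sharpness is Corollary~\ref{cor:gap}(c) below.
\end{proof}

\section{Cones over triangle-free graphs}\label{sec:cones}

Lemma~\ref{lem:pack} is only a lower bound. To turn a gap between $\kappa$ and $\rho$ into a counterexample, we need a family in which the bound is attained. For a simple graph $J$ on $m\ge1$ vertices, the \emph{cone} $G_J$ is the multigraph obtained by doubling all edges of $J$ and joining a new vertex $0$ to every vertex of $J$ by a single edge; thus $W=G_{C_5}$. Let $\alpha(J)$ be the largest size of a set of pairwise non-adjacent vertices, $\tau(J)=m-\alpha(J)$ the least size of a set of vertices meeting every edge, and $\nu(J)$ the largest size of a matching.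

\begin{theorem}\label{thm:cone}
$T(G_J)=1+\tau(J)$ for every $J$. If $J$ is triangle-free, then $M_+(G_J)=1+\nu(J)$.
\end{theorem}

The single edges of $G_J$ form a spanning star, and the demands are the edges $ij$ of $J$, with paths $\{0i,0j\}$. Identifying the spoke $0i$ with the vertex $i$, cuts are vertex covers of $J$ and packings are matchings. So $c=1$, $\kappa=\tau(J)$ and $\rho=\nu(J)$, and Lemmas~\ref{lem:cut} and~\ref{lem:pack} give
\begin{equation}\label{eq:coneeasy}
T(G_J)=1+\tau(J),\qquad M_+(G_J)\ge1+\nu(J)\qquad\text{for every } J.
\end{equation}
What remains is a lower bound on rank. Call a PSD matrix indexed by $V(J)$ \emph{admissible for $J$} if its diagonal is positive and it vanishes at the non-edges of $J$. The difficulty is that the entries at the edges of $J$ are unknown and may be zero, so no argument that follows a fixed pattern applies. Traces of powers do not depend on which entries vanish, and triangle-freeness is exactly a statement about the third power. The following argument is Rosenfeld's.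

\begin{lemma}\label{lem:trace}
If $J$ is triangle-free on $m$ vertices and $A$ is admissible for $J$, then $\operatorname{rank}A\ge m/2$.
\end{lemma}

\begin{proof}
Replacing $A$ by $DAD$ with $D=\operatorname{diag}(a_{ii}^{-1/2})$ preserves rank and admissibility, so assume $a_{ii}=1$ and write $A=I+B$. Then $B$ has zero diagonal, so $\operatorname{tr}B=0$. Also $\operatorname{tr}B^3=\sum_{i,j,k}b_{ij}b_{jk}b_{ki}=0$, because a nonzero term needs three distinct pairwise adjacent vertices. With $\beta=\operatorname{tr}B^2$, expanding the powers of $I+B$ gives
\[
\operatorname{tr}A=m,\qquad \operatorname{tr}A^2=m+\beta,\qquad \operatorname{tr}A^3=m+3\beta .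
\]
The unknown $\beta$ cancels in $\operatorname{tr}(A^3-3A^2+2A)=(m+3\beta)-3(m+\beta)+2m=0$. Let $p(\mu)=\mu^3-3\mu^2+2\mu$ and let $\mu_1,\dots,\mu_r>0$ be the nonzero eigenvalues of $A$, where $r=\operatorname{rank}A$. Since $p(0)=0$, we have $\sum_i p(\mu_i)=0$, and $\sum_i\mu_i=m$. Rank $m/2$ is attained by direct sums of $2\times2$ all-ones blocks, whose nonzero eigenvalue is $2$, so we compare $p$ with its tangent line at $2$:
\[
p(\mu)-2(\mu-2)=\mu^3-3\mu^2+4=(\mu-2)^2(\mu+1)\ge0\qquad(\mu\ge0).
\]
This is where positive semidefiniteness enters. Summing, $0=\sum_ip(\mu_i)\ge2\sum_i(\mu_i-2)=2m-4r$.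
\end{proof}

For $J=C_5$ the lemma gives rank at least $\lceil5/2\rceil=3$, as found by hand in Theorem~\ref{thm:wheel}. In general $\lceil m/2\rceil$ falls short of the target $m-\nu(J)$. For the star $K_{1,3}$ the lemma gives $2$ and the target is $3$; deleting the center leaves a positive diagonal $3\times 3$ block, which gives $3$. The Tutte--Berge formula says which vertices to delete:
\[
\nu(J)=\min_{U\subseteq V(J)}\tfrac12\bigl(m+|U|-\operatorname{odd}(J-U)\bigr),
\]
where $\operatorname{odd}(J-U)$ is the number of components of $J-U$ with an odd number of vertices.

\begin{proof}[Proof of Theorem~\ref{thm:cone}]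
By \eqref{eq:coneeasy} it suffices to show that every $A\in S_+(G_J)$ has rank at least $m-\nu(J)$ when $J$ is triangle-free; then $M_+(G_J)\le(m+1)-(m-\nu(J))$. Each vertex $i$ of $J$ has a spoke, so $a_{ii}>0$. Let $U$ attain the minimum in the Tutte--Berge formula, and let $C$ run over the vertex sets of the components of $J-U$. Since $\sum_C\lfloor|C|/2\rfloor=\frac12(m-|U|-\operatorname{odd}(J-U))$, the formula reads $\nu(J)=|U|+\sum_C\lfloor|C|/2\rfloor$. The principal submatrix $A[V(J)\setminus U]$ is the direct sum of the blocks $A[C]$, each admissible for the triangle-free graph induced by $C$. By Lemma~\ref{lem:trace},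
\[
\operatorname{rank}A\ge\sum_C\lceil|C|/2\rceil=(m-|U|)-\sum_C\lfloor|C|/2\rfloor=m-\nu(J).\qedhere
\]
\end{proof}

The second formula fails without triangle-freeness: for $J=K_3$ the all-ones matrix lies in $S_+(G_J)$, so $M_+(G_J)=3$, while $1+\nu(J)=2$.

For triangle-free $J$, the cone $G_J$ violates \eqref{eq:conj} if and only if $\tau(J)>\nu(J)$. This never happens for bipartite $J$, by K\"onig's theorem $\tau=\nu$. It happens for every odd cycle $C_{2s+1}$ with $s\ge 2$, where $\tau=s+1$ and $\nu=s$, so that $T-M_+=1$.

\begin{corollary}\label{cor:gap}
\begin{enumerate}
\item[(a)] The difference $T-M_+$ is unbounded, also on simple graphs.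
\item[(b)] There is a sequence of simple graphs with $T/M_+\to2$.
\item[(c)] There is a sequence of multigraphs whose single edges form a spanning tree and for which $(T-1)/(M_+-1)\to 2$.
\end{enumerate}
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:simple}, (a) and (b) may be proved with multigraphs. For (a), let $J$ be the disjoint union of $s$ copies of $C_5$; then $T(G_J)=3s+1$ and $M_+(G_J)=2s+1$.

For (b) and (c) we need $\tau/\nu$ close to $2$. Since $\nu(J)\le m/2$ always, it is enough that $\tau(J)=m-\alpha(J)$ be close to $m$, that is, that a triangle-free graph have only small independent sets. By a theorem of Erd\H{o}s \cite{Erdos} there are triangle-free graphs $J$ on $m\to\infty$ vertices with $\alpha(J)=O(\sqrt m\log m)=o(m)$. For these graphs Theorem~\ref{thm:cone} gives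
\[
\frac{T(G_J)}{M_+(G_J)}\ge\frac{1+m-o(m)}{1+m/2},\qquad \frac{T(G_J)-1}{M_+(G_J)-1}\ge\frac{m-o(m)}{m/2},
\]
and both lower bounds tend to $2$. Both ratios are at most $2$, because $T(G_J)-1\le2(M_+(G_J)-1)$ by the inequality of Theorem~\ref{thm:forest}.
\end{proof}

We do not know whether $T/M_+$ is bounded over all multigraphs.

\section{The smallest counterexamples}\label{sec:small}

Let $D$ be a multigraph on $\{1,\dots,6\}$ with non-edges $12,23,34,45,56$, single edges $16,13,15,26,46$, and multiple edges $14,24,25,35,36$ (Figure~\ref{fig:WD}). Neither $M_+$ nor $T$ depends on the multiplicity ($\ge2$) of a multiple edge, and in this section we identify multigraphs that differ only in these multiplicities.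

\begin{theorem}\label{thm:small}
\begin{enumerate}
\item[(a)] $M_+(G)\ge T(G)$ for every multigraph $G$ with at most $5$ vertices.
\item[(b)] Up to isomorphism and the values ($\ge2$) of the multiplicities, exactly two multigraphs on $6$ vertices have $T>M_+$, namely $W$ and $D$. Both have $M_+=3$ and $T=4$.
\end{enumerate}
\end{theorem}

Part (a) is self-contained; part (b) uses Proposition~\ref{prop:two} and so depends on \cite{CdV,EEHHR}. By \eqref{eq:rank} we look for graphs with $\mathrm{mr}_+>e$, and we sort them by the value of $e$. The values $e\le1$ are impossible (Lemma~\ref{lem:e1}). If $e\ge3$ and $n\le6$, then $\mathrm{mr}_+\ge4$ and $M_+\le2$, which is handled by Lemma~\ref{lem:null2} or Proposition~\ref{prop:two}. The real work is the case $e=2$ (Proposition~\ref{prop:e2}). We first check that $D$ is a counterexample.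

\begin{lemma}\label{lem:D}
$T(D)=4$ and $M_+(D)=3$.
\end{lemma}

\begin{proof}
The single edges form a spanning tree, so Section~\ref{sec:forest} applies with $c=1$. The demands $14,24,25,35,36$ have the paths
\[
\{16,46\},\quad\{46,26\},\quad\{26,16,15\},\quad\{15,13\},\quad\{13,16\}.
\]
Each of the edges $46,26,15,13$ lies in exactly two of these five paths, so two of them do not form a cut. A cut containing $16$ must still meet the disjoint paths $\{46,26\}$ and $\{15,13\}$. So $\kappa\ge3$, the set $\{16,46,13\}$ is a cut, and $T(D)=4$ by Lemma~\ref{lem:cut}. The demands $24$ and $35$ form a packing, so $M_+(D)\ge3$ by Lemma~\ref{lem:pack}. In a representation in $\mathbb R^2$ all vectors would be nonzero, with $v_1\perp v_2\perp v_3\perp v_4\perp v_5\perp v_6$. Lemma~\ref{lem:plane} gives $v_1\perp v_6$, contradicting $16\in E_1$. So $\mathrm{mr}_+(D)\ge3$ and $M_+(D)\le3$.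
\end{proof}

The next lemma subtracts from a Laplacian the largest multiple of $(x_u-x_v)^2$ that keeps it PSD, as in Lemma~\ref{lem:pack}, but now for an arbitrary connected graph in place of a path.

\begin{lemma}\label{lem:null2}
If $G$ is not a simple tree, then $M_+(G)\ge2$.
\end{lemma}

\begin{proof}
If $G$ is disconnected, use additivity and $M_+\ge1$ on each component. Let $G$ be connected. Since $G$ is not a simple tree, it has an edge $f$, either one copy of a multiple edge or an edge on a cycle, such that $G-f$ is connected. Let $u,v$ be the ends of $f$, let $L$ be the Laplacian of the underlying simple graph of $G-f$, and let $b=\mathbf e_u-\mathbf e_v$. The kernel of $L$ is spanned by the all-ones vector $\mathbf 1$, so its range is $\mathbf1^\perp$, which contains $b$. Choose $y$ with $Ly=b$. Then $y$ is not a multiple of $\mathbf 1$, and $b^Ty=y^TLy>0$. Put $t=1/(b^Ty)$ and $A=L-tbb^T$. The Cauchy--Schwarz inequality for the PSD form $L$ gives $(b^Tx)^2=(y^TLx)^2\le(y^TLy)(x^TLx)=t^{-1}x^TLx$, so $A$ is PSD. Moreover $A\mathbf1=0$ and $Ay=b-tb(b^Ty)=0$, so $A$ has nullity at least $2$. Off the diagonal, $A$ agrees with $L$ except at $uv$. If $uv$ is a single edge of $G$, then $L$ vanishes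 there and $a_{uv}=t\ne0$; if it is a multiple edge, $a_{uv}$ is unrestricted. So $A\in S_+(G)$.
\end{proof}

Call $G$ \emph{reduced} if every vertex is incident with a single edge.

\begin{lemma}\label{lem:delete}
If $n\ge2$ and the vertex $v$ is incident with no single edge, then $\mathrm{mr}_+(G-v)=\mathrm{mr}_+(G)$ and $e(G-v)=e(G)$.
\end{lemma}

\begin{proof}
In every tree cover $v$ is a singleton, so it contributes no tree edge. If $A\in S_+(G-v)$, then $A\oplus0\in S_+(G)$ has the same rank. If $A\in S_+(G)$, then deleting row and column $v$ gives a matrix in $S_+(G-v)$ of no larger rank.
\end{proof}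

From now on, ``$xyz$ is an induced path'' means that $xy,yz\in E_1$ and $xz$ is a non-edge. We also use that a nonempty set of pairwise intersecting edges of a simple graph is a triangle or a star.

\begin{lemma}\label{lem:e1}
If $e(G)\le1$, then $\mathrm{mr}_+(G)\le e(G)$.
\end{lemma}

\begin{proof}
If $e(G)=0$, there is no single edge, and $0\in S_+(G)$. Let $e(G)=1$. By Lemma~\ref{lem:delete} we may assume that $G$ is reduced. Two disjoint single edges would give $e\ge2$, so $E_1$ is a triangle or a star, and it covers $V$. If it is a triangle, $G=K_3$. If it is a star with center $0$, any two leaves $x,y$ are adjacent in $G$, since otherwise $x0y$ is an induced path with two edges. In both cases $G$ has no non-edge, and the all-ones matrix lies in $S_+(G)$.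
\end{proof}

\begin{proposition}\label{prop:e2}
Let $G$ be reduced with $e(G)=2$ and $\mathrm{mr}_+(G)\ge3$. Then $n\ge6$, and if $n=6$, then $G$ is $W$ or $D$.
\end{proposition}

\begin{proof}
Let $K$ be the simple graph on $V$ formed by the non-edges of $G$. Since $e(G)=2$, none of the following occurs in $G$:
\begin{enumerate}
\item[(F1)] three pairwise disjoint single edges;
\item[(F2)] an induced path $xyz$ and a single edge disjoint from it;
\item[(F3)] an induced simple tree on four vertices.
\end{enumerate}
The strategy is to construct a representation in $\mathbb R^2$ from a $2$-coloring of $K$ and to see what can obstruct it. By Lemma~\ref{lem:plane} there are two natural obstructions: an odd cycle in $K$, as in $W$, and an odd $K$-path whose ends form a single edge, as in $D$. By (F1) a maximum matching of $(V,E_1)$ has one or two edges.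

\emph{Case 1: the single edges pairwise intersect.} If $E_1$ is a triangle, then $G=K_3$ and $\mathrm{mr}_+=1$, which is excluded. So $E_1$ is a star whose center $0$ is joined to all other vertices, and each pair of leaves is a multiple edge or a non-edge. Three leaves forming a triangle of $K$ would induce a star with $0$, against (F3). So $K$ is triangle-free. If the leaves could be split into two sides with every edge of $K$ between the sides, then $(1,0)$ on one side, $(0,1)$ on the other and $(1,1)$ at $0$ would be a representation in $\mathbb R^2$. So $K$ has an odd cycle among the leaves, of length at least $5$, and $n\ge6$. If $n=6$, the five leaves carry a $5$-cycle of $K$, and a chord would create a triangle; so $K$ is this cycle on the leaves. The other five pairs of leaves are multiple edges and form the complementary $5$-cycle. Thus $G$ is $W$.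

\emph{Case 2: there are disjoint single edges $ab$ and $cd$.} By (F1) no single edge joins two vertices outside $\{a,b,c,d\}$. As $G$ is reduced, each such vertex has a single edge to $\{a,b,c,d\}$. Let $X_1$ be the set of those with a single edge to $\{a,b\}$ and $X_2$ the set of the others, which have a single edge to $\{c,d\}$. Put $P=\{a,b\}\cup X_1$ and $Q=\{c,d\}\cup X_2$.

\emph{Step 1: $P$ and $Q$ contain no non-edge.} Let $x\in X_1$, and name $a,b$ so that $xa\in E_1$. If $xb$ were a non-edge, the induced path $xab$ and the edge $cd$ would violate (F2). So $x$ is adjacent to both $a$ and $b$. Let $y\in X_1$ with $y\ne x$. Then $yb\notin E_1$, since otherwise $xa,yb,cd$ violate (F1). So $ya\in E_1$. If $xy$ were a non-edge, the induced path $xay$ and the edge $cd$ would violate (F2). The argument used only that the vertices of $X_1$ lie outside $\{a,b,c,d\}$ and have a single edge to $\{a,b\}$, so it applies to $Q$ with the roles of $ab$ and $cd$ exchanged.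

\emph{Step 2: the obstruction.} By Step 1, $K$ is bipartite with sides $P$ and $Q$. Give the components of $K$, including isolated vertices, distinct angles $\theta\in[0,\pi/2)$. In the component with angle $\theta$ assign $(\cos\theta,\sin\theta)$ to the vertices in $P$ and $(-\sin\theta,\cos\theta)$ to those in $Q$. For vertices in different components the inner product is $\cos(\theta-\theta')$ or $\pm\sin(\theta-\theta')$ with $0<|\theta-\theta'|<\pi/2$, hence nonzero. Within a component it is $1$ on the same side and $0$ on opposite sides. All non-edges are therefore orthogonal pairs. Since $\mathrm{mr}_+(G)\ge3$, this is not a representation, so there is a single edge $pq$ with $p\in P$ and $q\in Q$ in the same component of $K$. The $K$-distance of $p$ and $q$ is odd, and it is not $1$ because $pq$ is an edge of $G$.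

\emph{Step 3: no single edge $pq$ with $p\in P$, $q\in Q$ has its ends at $K$-distance $3$.} Suppose that $p\,q'\,p'\,q$ is a path in $K$. Then $pq',p'q',p'q$ are non-edges of $G$, and $pp'$, $qq'$ are edges of $G$ by Step 1. There are four cases.
\begin{itemize}
\item $pp',qq'\in E_1$. Then $\{p',p,q,q'\}$ induces the path $p'\,p\,q\,q'$, against (F3).
\item $pp'\in E_1$, $qq'\in E_2$. Then $p'pq$ is an induced path. The vertex $q'$ has a single edge $q'r$, and $r\notin\{p,p',q\}$ because $q'p,q'p'$ are non-edges and $q'q$ is multiple. This violates (F2).
\item $pp'\in E_2$, $qq'\in E_1$. Then $pqq'$ is an induced path. The vertex $p'$ has a single edge $p'r$, and $r\notin\{p,q,q'\}$ because $p'p$ is multiple and $p'q,p'q'$ are non-edges. This violates (F2).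
\item $pp',qq'\in E_2$. There are single edges $p'r$ and $q's$ with $r,s\notin\{p,p',q,q'\}$, for the reasons given in the two previous cases. If $r\ne s$, then $pq,p'r,q's$ violate (F1). If $r=s$, then $p'rq'$ is an induced path disjoint from $pq$, against (F2).
\end{itemize}
So the single edge of Step 2 has its ends at $K$-distance at least $5$, and $n\ge6$.

\emph{Step 4: $n=6$.} A shortest $K$-path from $p$ to $q$ has length exactly $5$ and passes through all vertices. Label them $1,2,\dots,6$ along the path, with $p=1$ and $q=6$. A shortest path has no chord, so $K$ is exactly this path, $P=\{1,3,5\}$, $Q=\{2,4,6\}$ and $16\in E_1$. The pairs $14,25,36$ are at $K$-distance $3$, so they are multiple edges by Step 3. Hence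
\[
E_1\subseteq\{16,13,15,35,24,26,46\}.
\]
Suppose $35\in E_1$. Then $24\notin E_1$, since otherwise $16,35,24$ violate (F1). The vertex $2$ needs a single edge, so $26\in E_1$, and the induced path $1\,6\,2$ with the edge $35$ violates (F2). Suppose $24\in E_1$. As $35\notin E_1$, the vertex $5$ forces $15\in E_1$, and the induced path $6\,1\,5$ with the edge $24$ violates (F2). So $35$ and $24$ are multiple edges. Each of the vertices $3,5,2,4$ now has one candidate left for its single edge, which gives $13,15,26,46\in E_1$. Thus $G$ is $D$.
\end{proof}

The hypothesis that $G$ is reduced supplies the edges $p'r$ and $q's$ in Step 3 and the forced edges in Step 4; by Lemma~\ref{lem:delete} it costs nothing.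

\begin{proof}[Proof of Theorem~\ref{thm:small}]
(a) Suppose $n\le5$ and $\mathrm{mr}_+(G)>e(G)$. By Lemma~\ref{lem:e1}, $e(G)\ge2$. Deleting the vertices without single edges changes neither number (Lemma~\ref{lem:delete}) and removes no single edge, so we may assume that $G$ is reduced. Proposition~\ref{prop:e2} excludes $e(G)=2$. Since $M_+\ge1$, we obtain $3\le e(G)<\mathrm{mr}_+(G)\le n-1\le4$. So $n=5$, $e(G)=3$ and $M_+(G)=1$. By Lemma~\ref{lem:null2}, $G$ is a simple tree, and then $e(G)=4$, a contradiction.

(b) Let $n=6$ and $T(G)>M_+(G)$. If $G$ were not reduced, Lemma~\ref{lem:delete} would give a graph on five vertices with $\mathrm{mr}_+>e$, contrary to (a). By Proposition~\ref{prop:two}, $M_+(G)\ge3$, so $e(G)<\mathrm{mr}_+(G)\le3$. Lemma~\ref{lem:e1} gives $e(G)=2$ and hence $\mathrm{mr}_+(G)=3$. By Proposition~\ref{prop:e2}, $G$ is $W$ or $D$. Both are counterexamples with the stated values, by Theorem~\ref{thm:wheel} and Lemma~\ref{lem:D}, and they are not isomorphic, because the single edges form a star in $W$ but not in $D$.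
\end{proof}

\begin{thebibliography}{9}

\bibitem{CdV}
Colin de Verdi\`ere, \emph{J. Combin. Theory Ser. B} 74 (1998).

\bibitem{EEHHR}
Ekstrand, Erickson, Hay, Hogben and Roat, \emph{Electron. J. Linear Algebra} 23 (2012).

\bibitem{Erdos}
Erd\H{o}s, \emph{Canad. J. Math.} 13 (1961).

\bibitem{tc}
\emph{Minimum semidefinite rank of outerplanar graphs and the tree cover number},
\texttt{https://repository.uwyo.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak referer=\&\allowbreak httpsredir=1\&\allowbreak article=1424\&\allowbreak context=ela}.

\end{thebibliography}
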